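\title{Infinitely many associated primes of local cohomology in one fiber of a smooth map}

\begin{abstract}
Let $S$ be smooth over a Noetherian ring $R$ and let $P$ be a prime ideal of $R$. It has been conjectured that, for every ideal $J$ of $S$ and every $i$, only finitely many associated primes of the local cohomology module $H^i_J(S)$ lie over $P$. We show that this is false. Over any field we construct a complete intersection $R$ of dimension $4$, a maximal ideal $P$ of $R$ and an ideal $J$ of $S=R[\tau]$ such that infinitely many associated primes of $H^3_J(S)$ lie over $P$. A variant gives a normal complete intersection domain of dimension $6$. We also show that the conjecture holds whenever $\dim R_P\le 1$.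
\end{abstract}

\section{The question and the results}\label{sec:intro}

All rings are commutative with identity and Noetherian. For an ideal $J$ of a ring $S$, $H^i_J(M)$ is the $i$-th local cohomology module of the $S$-module $M$ with support in $J$ (recalled in Section~\ref{sec:prelim}), and $\operatorname{Ass}_S M$ is the set of prime ideals of $S$ that are annihilators of elements of $M$. For a ring map $R\to S$ and a prime $P$ of $R$ we put $S_P=(R\setminus P)^{-1}S$. A prime $Q$ of $S$ \emph{lies over} $P$ if its contraction to $R$ is $P$. Such primes correspond bijectively to the primes of the \emph{fiber} $(R_P/PR_P)\otimes_R S$.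

A finitely generated module has finitely many associated primes. Local cohomology modules need not be finitely generated: $H^1_{(z)}(k[z])=k[z,z^{-1}]/k[z]$ has the $k$-basis $z^{-1},z^{-2},\dots$. This module still has a single associated prime, and finiteness of $\operatorname{Ass}$ is a natural weaker property to ask for. Over singular rings it can fail; Section~\ref{sec:hyper} contains a hypersurface $B$ for which $H^2_{(u,v)}(B)$ has infinitely many associated primes. The following conjecture, posed in \cite{source}, asks for finiteness in the directions in which the ring is regular.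

\begin{quote}
\textbf{Conjecture.} Let $S$ be smooth over a Noetherian ring $R$ and let $P$ be a prime ideal of $R$. Suppose that $S_P$ is flat over $R_P$ and that the fiber $(R_P/PR_P)\otimes_RS$ is regular. Then for all integers $i$ and all ideals $J$ of $S$, only finitely many primes in $\operatorname{Ass}_S H^i_J(S)$ lie over $P$.
\end{quote}

A smooth map is flat and its fibers are smooth over fields, hence regular, so the two extra hypotheses hold for every $P$. The restriction to primes over a fixed $P$ cannot be dropped, as the case $R=S=B$ shows. With this restriction the statement looks plausible: the singularities of $S$ come from $R$, and the primes that are counted vary only within a regular fiber. The simplest cases agree.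
\begin{itemize}
\item If $i=0$, then $H^0_J(S)$ is an ideal of $S$, so it has finitely many associated primes.
\item If $R\to S$ is \'etale, the fiber is a finite product of fields, so only finitely many primes lie over $P$ at all.
\item Let $S=R[\tau]$ and $J=J_0S$ with $J_0\subseteq R$. Then $H^i_J(S)=M[\tau]$ with $M=H^i_{J_0}(R)$. After localizing we may take $R$ local with maximal ideal $P$ and residue field $\kappa$. An element of $M[\tau]$ killed by $P$ lies in $V[\tau]$, where $V=(0:_MP)$ is a $\kappa$-vector space. Since $V[\tau]$ is free over $\kappa[\tau]$, the only associated prime that can lie over $P$ is $PS$.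
\end{itemize}
The Conjecture is nevertheless false, already for $S=R[\tau]$ and an ideal $J$ that involves $\tau$. Put
\[
\sigma_d(\tau)=1+\tau+\dots+\tau^{d-1}.
\]

\begin{theorem}\label{thm:A}
Let $k$ be any field and
\[
R=\frac{k[x,y,X,Y,u,v]}{\bigl(xY-yX,\ (xv-yu)(xv-Yu)\bigr)},\qquad P=(x,y,X,Y,u,v)R,
\]
\[
S=R[\tau],\qquad J=(u,\,v,\,X-\tau x,\,Y-\tau y)S .
\]
Then $R$ is a complete intersection of dimension $4$, $S$ is smooth over $R$, $S_P$ is flat over $R_P$, and the fiber over $P$ is the regular ring $k[\tau]$. For every irreducible $\pi\in k[\tau]$ that divides $\sigma_d$ for some $d\ge2$, the prime $(P,\pi(\tau))S$ belongs to $\operatorname{Ass}_SH^3_J(S)$. There are infinitely many such primes, and all of them lie over $P$. In particular the Conjecture is false.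
\end{theorem}

The ring $R$ above is not a domain, but this is not the cause of the failure.

\begin{theorem}\label{thm:B}
Let $k$ be any field and
\[
R'=\frac{k[x,y,X,Y,u,v,p,q]}{\bigl(xY-yX,\ pq+(xv-yu)(xv-Yu)\bigr)},\qquad \mathfrak m=(x,y,X,Y,u,v,p,q)R',
\]
\[
S'=R'[\tau],\qquad J'=(u,\,v,\,q,\,X-\tau x,\,Y-\tau y)S' .
\]
Then $R'$ is a normal complete intersection domain of dimension $6$, and infinitely many primes of the form $(\mathfrak m,\pi(\tau))S'$, all lying over $\mathfrak m$, belong to $\operatorname{Ass}_{S'}H^4_{J'}(S')$.
\end{theorem}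

By the \'etale case above, the relative dimension $1$ in these two theorems is the smallest possible. Over a base of small dimension the expected answer is correct.

\begin{theorem}\label{thm:C}
Let $S$ be smooth over a Noetherian ring $R$ and let $P$ be a prime of $R$ with $\dim R_P\le1$. Then for all integers $i$ and all ideals $J$ of $S$, only finitely many primes in $\operatorname{Ass}_SH^i_J(S)$ lie over $P$.
\end{theorem}

The cases $\dim R_P=2$ and $\dim R_P=3$ are not decided in this paper.

The counterexamples are built in two steps. In Section~\ref{sec:hyper} a computation of Katzman type produces infinitely many associated primes that are closed points on one line in a hypersurface $\operatorname{Spec}B$. In Section~\ref{sec:transfer} we contract this line to a point of a new base $\operatorname{Spec}R$, recover it as the fiber of $\operatorname{Spec}R[\tau]\to\operatorname{Spec}R$ over that point, and carry the associated primes along. Section~\ref{sec:examples} combines the two steps. Section~\ref{sec:dimone} proves Theorem~\ref{thm:C} with differential operators and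 is independent of Sections~\ref{sec:hyper}--\ref{sec:examples}.

\section{Local cohomology and associated primes}\label{sec:prelim}

Let $A$ be a ring, $I=(g_1,\dots,g_r)$ an ideal and $M$ an $A$-module. The modules $H^j_I(M)$ are the cohomology modules of the \v{C}ech complex
\[
0\to M\to\bigoplus_a M_{g_a}\to\bigoplus_{a<b}M_{g_ag_b}\to\dots\to M_{g_1\cdots g_r}\to0 ,
\]
whose maps are signed localization maps. They depend only on the radical of $I$ and vanish for $j>r$. The module $H^0_I(M)$ is $\Gamma_I(M)$, the set of elements killed by a power of $I$. We call $M$ \emph{$I$-torsion} if $M=\Gamma_I(M)$; every $H^j_I(M)$ is $I$-torsion. We use the following standard facts.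
\begin{itemize}
\item[(L1)] A short exact sequence of modules gives a long exact sequence of local cohomology. Local cohomology commutes with direct sums and with localization. If $A\to A'$ is a ring map and $M$ is an $A'$-module, then $H^j_I(M)=H^j_{IA'}(M)$, because the two \v{C}ech complexes coincide. For a new variable $\tau$ we have $H^j_I(M[\tau])=H^j_I(M)[\tau]$.
\item[(L2)] If $M$ is $(z)$-torsion, then $H^j_{I+(z)}(M)=H^j_I(M)$. Indeed $M_z=0$, so in the \v{C}ech complex on $g_1,\dots,g_r,z$ all terms in which $z$ is inverted vanish.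
\item[(L3)] If $A=A_0[z_1,\dots,z_r]$ and $I=(z_1,\dots,z_r)$, then $H^j_I(A)=0$ for $j\ne r$, and $H^r_I(A)$ is the free $A_0$-module on the monomials $z_1^{-\alpha_1}\cdots z_r^{-\alpha_r}$ with all $\alpha_a\ge1$. The $z_a$ act by multiplication, and a monomial in which some exponent is $\ge0$ is read as zero. For a nonzerodivisor $F\in A$, the sequence $0\to A\xrightarrow{F}A\to A/(F)\to0$ gives $H^r_I(A/(F))=H^r_I(A)/FH^r_I(A)$ and $H^j_I(A/(F))=0$ for $j\le r-2$.
\item[(L4)] For $s\in A$ there is an exact sequence
\[
0\to H^1_{(s)}\bigl(H^{j-1}_I(M)\bigr)\to H^j_{I+(s)}(M)\to H^0_{(s)}\bigl(H^j_I(M)\bigr)\to0 .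
\]
It comes from the subcomplex of the \v{C}ech complex on $g_1,\dots,g_r,s$ formed by the terms in which $s$ is inverted.
\item[(L5)] For ideals $\mathfrak a,\mathfrak b$ there is the Mayer--Vietoris sequence
\[
\cdots\to H^j_{\mathfrak a+\mathfrak b}(M)\to H^j_{\mathfrak a}(M)\oplus H^j_{\mathfrak b}(M)\to H^j_{\mathfrak a\cap\mathfrak b}(M)\to H^{j+1}_{\mathfrak a+\mathfrak b}(M)\to\cdots .
\]
\item[(A1)] If $M'\subseteq M$, then $\operatorname{Ass}M'\subseteq\operatorname{Ass}M\subseteq\operatorname{Ass}M'\cup\operatorname{Ass}(M/M')$.
\item[(A2)] For a multiplicative set $W$, the associated primes of $W^{-1}M$ over $W^{-1}A$ are the extensions of the primes in $\operatorname{Ass}M$ that do not meet $W$.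
\item[(A3)] If $\mathfrak n$ is a maximal ideal and $0\ne m\in M$ is killed by a power of each generator of $\mathfrak n$, then $\mathfrak n\in\operatorname{Ass}M$: take the largest $N$ with $\mathfrak n^Nm\ne0$ and any nonzero element of $\mathfrak n^Nm$.
\end{itemize}

\section{Associated primes along a line in a hypersurface}\label{sec:hyper}

Let $k$ be a field, $C=k[x,y,u,v]$, and
\[
F=(xv-yu)(xv-tyu)=x^2v^2-(1+t)\,xyuv+t\,y^2u^2\in C[t],\qquad B=C[t]/(F).
\]
By (L3), $H=H^2_{(u,v)}(C[t])$ is the free $k[t]$-module on the monomials $x^iy^ju^{-\alpha}v^{-\beta}$ with $i,j\ge0$ and $\alpha,\beta\ge1$, and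
\[
E:=H^2_{(u,v)}(B)=H/FH .
\]
For $d\ge2$ let $\eta_d\in E$ be the class of $xy^{d-1}u^{-1}v^{-(d-1)}$.

\begin{example}\label{ex:d2}
Take $d=2$, so that $\eta_2$ is the class of $xy\,u^{-1}v^{-1}$. It is killed by $u$ and by $v$. In each of the following products two of the three terms of $F$ give zero:
\[
F\cdot u^{-2}v^{-2}=-(1+t)\,xy\,u^{-1}v^{-1},\qquad
F\cdot y\,u^{-1}v^{-3}=x^2y\,u^{-1}v^{-1},
\]
\[
F\cdot x\,u^{-3}v^{-1}=t\,xy^2u^{-1}v^{-1}.
\]
So $(1+t)\eta_2=0$, $x\eta_2=0$ and $ty\eta_2=0$, and therefore $y\eta_2=(1+t)y\eta_2-ty\eta_2=0$. For the grading used in the proof below, $u^{-2}v^{-2}$ is the only basis monomial whose product with $F$ has the degree of $xy\,u^{-1}v^{-1}$. Hence $\eta_2\ne0$, and its annihilator is the maximal ideal $(x,y,u,v,1+t)$.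
\end{example}

For general $d$, multiplication by $F$ imposes the recurrence $e_\alpha=(1+t)e_{\alpha-1}-te_{\alpha-2}$ on a chain of monomials $e_1,\dots,e_{d-1}$, with $e_0=0$ and $e_d=0$ at the two ends. Its characteristic polynomial is $(\lambda-1)(\lambda-t)$, which reflects the factorization of $F$. The solution with $e_0=0$ is $e_\alpha=\sigma_\alpha(t)e_1$, and the condition at the other end forces $\sigma_d(t)e_1=0$.

\begin{proposition}\label{prop:hyper}
For every $d\ge2$ we have $\operatorname{Ann}_B\eta_d=(x,y,u,v,\sigma_d(t))$. If $\pi\in k[t]$ is an irreducible factor of $\sigma_d$, then $(\sigma_d/\pi)\eta_d$ has annihilator $\mathfrak Q_\pi=(x,y,u,v,\pi(t))B$, which is a maximal ideal with $B/\mathfrak Q_\pi=k[t]/(\pi)$. As $d$ varies, infinitely many distinct ideals $\mathfrak Q_\pi$ occur.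
\end{proposition}

\begin{proof}
\emph{The annihilator in $k[t]$.} Grade $C[t]$ by $\mathbb Z^3$ with
\[
\deg x=(1,0,0),\quad \deg v=(0,1,0),\quad \deg y=(0,0,1),\quad \deg u=(1,1,-1),\quad \deg t=0 .
\]
Then $xv$ and $yu$ both have degree $(1,1,0)$, so $F$ is homogeneous of degree $(2,2,0)$ and $E$ is graded. The monomial $x^iy^ju^{-\alpha}v^{-\beta}$ has degree $(i-\alpha,\,-\alpha-\beta,\,j+\alpha)$, so within a fixed degree it is determined by $\alpha$. The conditions $i,j\ge0$, $\alpha,\beta\ge1$ show that $H_{(0,-d,d)}$ and $H_{(-2,-d-2,d)}$ have the $k[t]$-bases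
\begin{align*}
e_\alpha&=x^\alpha y^{d-\alpha}u^{-\alpha}v^{-(d-\alpha)} &&(1\le\alpha\le d-1),\\
w_\alpha&=x^{\alpha-2}y^{d-\alpha}u^{-\alpha}v^{-(d+2-\alpha)} &&(2\le\alpha\le d).
\end{align*}
The formula for $e_\alpha$ gives $e_0=e_d=0$ in $H$. We have $x^2v^2w_\alpha=e_\alpha$, $xyuv\,w_\alpha=e_{\alpha-1}$ and $y^2u^2w_\alpha=e_{\alpha-2}$, so $E_{(0,-d,d)}$ is the quotient of $H_{(0,-d,d)}$ by the elements
\[
Fw_\alpha=e_\alpha-(1+t)e_{\alpha-1}+te_{\alpha-2}\qquad(2\le\alpha\le d).
\]
With $\sigma_0=0$, the polynomials $\sigma_\alpha=\sigma_\alpha(t)$ satisfy the same recurrence for $\alpha\ge2$: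
\[
\sigma_\alpha-(1+t)\sigma_{\alpha-1}+t\sigma_{\alpha-2}=(\sigma_\alpha-\sigma_{\alpha-1})-t(\sigma_{\alpha-1}-\sigma_{\alpha-2})=t^{\alpha-1}-t\cdot t^{\alpha-2}=0 .
\]
Since $\eta_d$ is the class of $e_1$, induction on $\alpha$ shows that the class of $e_\alpha$ is $\sigma_\alpha\eta_d$ for $0\le\alpha\le d$. For $\alpha=d$ this says $\sigma_d\eta_d=0$. Conversely, the $k[t]$-linear map $H_{(0,-d,d)}\to k[t]$, $e_\alpha\mapsto\sigma_\alpha$, sends $Fw_\alpha$ to $0$ for $\alpha\le d-1$ and sends $Fw_d=-(1+t)e_{d-1}+te_{d-2}$ to $-\sigma_d$. It therefore induces a map $E_{(0,-d,d)}\to k[t]/(\sigma_d)$ with $\eta_d\mapsto1$. Hence $\operatorname{Ann}_{k[t]}\eta_d=(\sigma_d)$.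

\emph{The variables.} We have $ue_1=0$. In the first product below only $x^2v^2$ survives, and in the second only $ty^2u^2$:
\[
F\cdot y^{d-1}u^{-1}v^{-(d+1)}=x^2y^{d-1}u^{-1}v^{-(d-1)}=xe_1,
\]
\[
F\cdot x^{d-1}u^{-(d+1)}v^{-1}=t\,x^{d-1}y^2u^{-(d-1)}v^{-1}=ty\,e_{d-1}.
\]
So $x\eta_d=0$ and $t\sigma_{d-1}\,y\eta_d=0$. Since $\sigma_d\,y\eta_d=0$ and $\sigma_d-t\sigma_{d-1}=1$, we get $y\eta_d=0$. Finally $ve_1=xy^{d-1}u^{-1}v^{-(d-2)}$ is zero for $d=2$, and for $d\ge3$ its class is $y\eta_{d-1}=0$.

\emph{Conclusion.} As $F\in(x,y,u,v)$, we have $B/(x,y,u,v)=k[t]$. The annihilator of $\eta_d$ contains $(x,y,u,v)$ and meets $k[t]$ in $(\sigma_d)$, which gives the first claim and $B\eta_d\cong k[t]/(\sigma_d)$. In this module $\sigma_d/\pi$ has annihilator $(\pi)$. Every root of unity $\zeta\ne1$ in an algebraic closure of $k$ is a root of $\sigma_d$, where $d$ is its order. There are infinitely many such $\zeta$, since every prime $d\neq\operatorname{char}k$ occurs as an order, and each $\pi$ has finitely many roots.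
\end{proof}

\section{Contracting the line}\label{sec:transfer}

The primes $\mathfrak Q_\pi$ are closed points of the line $x=y=u=v=0$ in $\operatorname{Spec}B$. To contradict the Conjecture we must realize this line as a fiber of a smooth map. It is the fiber over the origin of $\operatorname{Spec}B\to\operatorname{Spec}C$, but $C\to B$ is not flat, because the nonzero element $xv-yu$ of the domain $C$ is a zerodivisor on $B$.

We change the base instead. Let $G\subset C[t]$ be generated by $C$ and the elements $X=tx$, $Y=ty$. The map $\operatorname{Spec}C[t]\to\operatorname{Spec}G$ sends the line to a point, while $t=X/x$ or $t=Y/y$ is recovered wherever $x$ or $y$ is invertible. The polynomial $F$ lies in $G$, so we can form $R=G/FG$ and $S=R[\tau]$. The equations $X=\tau x$, $Y=\tau y$ describe the graph of $t$; they cut out a copy of $\operatorname{Spec}B$ in $\operatorname{Spec}S$, and the line becomes the fiber over the point. It remains to move cohomology classes from $B$ to $S$. If $B$ were $S/sS$ for a nonzerodivisor $s$, the connecting map of $0\to S\xrightarrow{s}S\to B\to0$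 would raise the cohomological degree by one and do this. Here two equations are used, but in $B[\tau]$ they become $sx$ and $sy$ with $s=\tau-t$. So we first map $E$ into the local cohomology of $B[\tau]$ (Lemma~\ref{lem:up}) and then compare $B[\tau]$ with $S$ (Lemma~\ref{lem:down}). We work in a generality that covers both counterexamples.

\subsection*{Setting}
Let $C=k[x,y,\mathbf u,\mathbf p]$ with $\mathbf u=(u_1,\dots,u_n)$, $\mathbf p=(p_1,\dots,p_m)$, $n\ge1$, $m\ge0$. Grade $C[t]$ by the \emph{weight} $\omega(t)=1$, $\omega(x)=\omega(y)=-1$, $\omega(\mathbf u)=\omega(\mathbf p)=0$. Put $X=tx$, $Y=ty$ and, for $\varepsilon\ge0$,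
\[
G_\varepsilon=\bigoplus_{\omega\le\varepsilon}C[t]_\omega,\qquad G=G_0,\qquad D=k[X,Y,\mathbf u,\mathbf p].
\]
Then $G$ is a subring, each $G_\varepsilon$ is a $G$-module, and $D\subset G$ is a polynomial ring in the listed variables.

\begin{lemma}\label{lem:G}
\begin{itemize}
\item[(a)] $G=k[x,y,X,Y,\mathbf u,\mathbf p]$, and the only relation is $xY-yX$: if $X,Y$ are read as variables, then $G\cong k[x,y,X,Y,\mathbf u,\mathbf p]/(xY-yX)$. It is a domain of dimension $3+n+m$.
\item[(b)] The $G$-modules $C[t]/G$, $C[t]/G_\varepsilon$ and $G_\varepsilon/G$ are free over $D$ and $(x,y)$-torsion.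
\end{itemize}
\end{lemma}

\begin{proof}
(a) A monomial $t^ax^iy^j$ with $a\le i+j$ is a product of factors $x,y,tx,ty$: pair each $t$ with one of the $i+j$ factors $x,y$. So the hypersurface ring maps onto $G$. It is a domain of dimension $3+n+m$, because $xY-yX$ is irreducible. The domain $G$ has the same fraction field as $C[t]$, hence the same dimension $3+n+m$. A surjection between affine domains of equal dimension has kernel a prime of height $0$, so it is an isomorphism.

(b) For $\omega\ge0$ we have $t^{\omega+i+j}x^iy^j=t^\omega X^iY^j$, so $C[t]_\omega=t^\omega D$ is free of rank one over $D$. The three modules are the direct sums of the $t^\omega D$ over $\omega\ge1$, $\omega>\varepsilon$ and $1\le\omega\le\varepsilon$. Multiplication by $x$ or $y$ lowers the weight by one, so every element is killed by a power of $(x,y)$.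
\end{proof}

Fix $0\ne F\in G$, not a unit, and let $-\varepsilon\le0$ be the largest weight of a nonzero homogeneous component of $F$. Put
\[
B=C[t]/(F),\qquad R=G/FG,\qquad S=R[\tau],\qquad J=(\mathbf u,\ X-\tau x,\ Y-\tau y)S,
\]
and $E=H^n_{(\mathbf u)}(B)$. The inclusion $G\subset C[t]$ induces maps $R\to B$ and $S\to B[\tau]$. Let $\rho\colon S\to B$ extend $R\to B$ by $\tau\mapsto t$. By Lemma~\ref{lem:G}(a), $G[\tau]/(X-\tau x,Y-\tau y)=k[x,y,\tau,\mathbf u,\mathbf p]\cong C[t]$, so $\rho$ is surjective with kernel $(X-\tau x,Y-\tau y)S$; this is the graph described above. For a $G[\tau]$-module $M$ we write $H^j_J(M)$ for local cohomology with respect to the ideal of $G[\tau]$ with the same generators as $J$; by (L1) this is consistent.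

\begin{lemma}\label{lem:up}
Let $\tau$ act on $E$ as $t$. Then there is an injective $B[\tau]$-linear map $E\to H^{n+1}_J(B[\tau])$.
\end{lemma}

\begin{proof}
Put $s=\tau-t$. Then $B[\tau]=B[s]$ and $JB[\tau]=(\mathbf u,sx,sy)$. A prime contains this ideal if and only if it contains $\mathfrak a=(\mathbf u,s)$ or $\mathfrak b=(\mathbf u,x,y)$, so $JB[\tau]$ and $\mathfrak a\cap\mathfrak b$ have the same radical. The component $V(\mathfrak a)$ is the one we want, and (L5) separates it from the other:
\[
H^{n+1}_{\mathfrak a+\mathfrak b}(B[s])\to H^{n+1}_{\mathfrak a}(B[s])\oplus H^{n+1}_{\mathfrak b}(B[s])\to H^{n+1}_J(B[\tau])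
\]
is exact. For an ideal $\mathfrak c$ of $B$, the element $s$ is a nonzerodivisor on $H^j_{\mathfrak c}(B[s])=H^j_{\mathfrak c}(B)[s]$. So the right-hand term in (L4) vanishes, and
\[
H^{n+1}_{(\mathfrak c,s)}(B[s])=H^1_{(s)}\bigl(H^n_{\mathfrak c}(B)[s]\bigr)=H^n_{\mathfrak c}(B)[s,s^{-1}]/H^n_{\mathfrak c}(B)[s].
\]
For $\mathfrak c=(\mathbf u,x,y)$, generated by $n+2$ variables of $C[t]$, (L3) gives $H^n_{\mathfrak c}(B)=0$, so $H^{n+1}_{\mathfrak a+\mathfrak b}(B[s])=0$. For $\mathfrak c=(\mathbf u)$ we get $H^{n+1}_{\mathfrak a}(B[s])=E[s,s^{-1}]/E[s]$, and this module injects into $H^{n+1}_J(B[\tau])$. The map $\eta\mapsto\eta s^{-1}$ identifies $E$ with the submodule killed by $s$, on which $\tau$ acts as $t$.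
\end{proof}

The map $R\to B$ need be neither injective nor surjective, but its kernel and cokernel are $(x,y)$-torsion. On such modules the generators $X-\tau x$ and $Y-\tau y$ can be replaced by $X$ and $Y$, so the dependence of $J$ on $\tau$ disappears. This controls the error terms.

\begin{lemma}\label{lem:torsion}
Let $L$ be an $(x,y)$-torsion $G$-module. Then $H^j_J(L[\tau])\cong H^j_{(\mathbf u,X,Y)}(L)\otimes_kk[\tau]$. This module is torsion-free over $k[\tau]$, and if $L$ is free over $D$ it vanishes for $j\ne n+2$.
\end{lemma}

\begin{proof}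
The ideals $(\mathbf u,X-\tau x,Y-\tau y,x,y)$ and $(\mathbf u,X,Y,x,y)$ of $G[\tau]$ are equal. Apply (L2) to add $x,y$ to the generators of $J$, and again to remove them from the second list; then apply (L1), as $\mathbf u,X,Y$ lie in $G$. The vanishing is (L3) for the $n+2$ variables $\mathbf u,X,Y$ of $D$.
\end{proof}

\begin{lemma}\label{lem:down}
The map $H^{n+1}_J(S)\to H^{n+1}_J(B[\tau])$ is injective, and its image contains every element that is killed by a nonzero element of $k[\tau]$.
\end{lemma}

\begin{proof}
In the graded domain $C[t]$ the components of largest weight multiply. So for $h\in C[t]$ we have $Fh\in G$ if and only if $h\in G_\varepsilon$; that is, $FC[t]\cap G=FG_\varepsilon$. Let $\bar R=G/FG_\varepsilon$ be the image of $R$ in $B$, and put $K=FG_\varepsilon/FG\cong G_\varepsilon/G$ and $N=B/\bar R=C[t]/(G+FC[t])$. There are exact sequences of $G$-modules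
\[
0\to K\to R\to\bar R\to0,\qquad 0\to\bar R\to B\to N\to0,
\]
\[
0\to C[t]/G_\varepsilon\xrightarrow{\ F\ }C[t]/G\to N\to0 ;
\]
for the third, the kernel of $C[t]/G\to N$ is $FC[t]/(FC[t]\cap G)=FC[t]/FG_\varepsilon$. By Lemmas~\ref{lem:G}(b) and~\ref{lem:torsion}, $H^j_J(K[\tau])=0$ for $j\le n+1$. In the long exact sequence of the third sequence, $H^j_J(N[\tau])$ lies between $H^j_J((C[t]/G)[\tau])$ and $H^{j+1}_J((C[t]/G_\varepsilon)[\tau])$, so it vanishes for $j\le n$. The first two sequences now give exact sequences
\begin{gather*}
0\to H^{n+1}_J(S)\to H^{n+1}_J(\bar R[\tau])\to H^{n+2}_J(K[\tau]),\\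
0\to H^{n+1}_J(\bar R[\tau])\to H^{n+1}_J(B[\tau])\to H^{n+1}_J(N[\tau]).
\end{gather*}
This proves injectivity. Both $K$ and $N$ are $(x,y)$-torsion, so the right-hand terms are torsion-free over $k[\tau]$ by Lemma~\ref{lem:torsion}. Let $\xi\in H^{n+1}_J(B[\tau])$ be killed by $0\ne g\in k[\tau]$. Its image in $H^{n+1}_J(N[\tau])$ is killed by $g$, hence zero, so $\xi$ comes from $\xi'\in H^{n+1}_J(\bar R[\tau])$, and $g\xi'=0$ by injectivity. For the same reason $\xi'$ maps to zero in $H^{n+2}_J(K[\tau])$ and comes from $H^{n+1}_J(S)$.
\end{proof}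

\begin{proposition}\label{prop:transfer}
If $\mathfrak Q\in\operatorname{Ass}_BE$ and $\mathfrak Q\cap k[t]\ne0$, then $\rho^{-1}(\mathfrak Q)\in\operatorname{Ass}_SH^{n+1}_J(S)$.
\end{proposition}

\begin{proof}
Let $\mathfrak Q=\operatorname{Ann}_B\eta$ and let $\xi$ be the image of $\eta$ under the map of Lemma~\ref{lem:up}. An element $a\in S$ acts on $E$ as $\rho(a)$, so $\operatorname{Ann}_S\xi=\rho^{-1}(\mathfrak Q)$, which is prime. If $0\ne g(t)\in\mathfrak Q$, then $g(\tau)\xi=0$. By Lemma~\ref{lem:down}, $\xi$ is the image of an element of $H^{n+1}_J(S)$, and by injectivity this element has the same annihilator.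
\end{proof}

\begin{remark}
The condition $\mathfrak Q\cap k[t]\ne0$ is used only to make the two obstructions in Lemma~\ref{lem:down} vanish. That there are two variables $x,y$ of weight $-1$ is used twice: the ideals $(\mathbf u,x,y)$ in Lemma~\ref{lem:up} and $(\mathbf u,X,Y)$ in Lemma~\ref{lem:torsion} are generated by $n+2$ variables. With a single variable $x$ they would have $n+1$ generators, and (L3) would not give the vanishing needed for either injectivity statement.
\end{remark}

\section{The two counterexamples}\label{sec:examples}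

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Use the setting of Section~\ref{sec:transfer} with $n=2$, $m=0$, $\mathbf u=(u,v)$ and the polynomial $F$ of Section~\ref{sec:hyper}. Its homogeneous components are $x^2v^2-xyuv$ of weight $-2$ and $-txyuv+ty^2u^2$ of weight $-1$. So $F\in G$ and $\varepsilon=1$. Since $F=(xv-yu)(xv-Yu)$, Lemma~\ref{lem:G}(a) identifies $G/FG$ with the ring $R$ of the theorem, and the ideals $J$ agree. As $G$ is a hypersurface domain of dimension $5$ and $F$ is a nonzero non-unit, the two relations of $R$ form a regular sequence and $\dim R=4$.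

Let $\pi$ be an irreducible factor of some $\sigma_d$. By Proposition~\ref{prop:hyper}, $\mathfrak Q_\pi\in\operatorname{Ass}_BE$, and $\pi(t)\in\mathfrak Q_\pi$. By Proposition~\ref{prop:transfer}, $\rho^{-1}(\mathfrak Q_\pi)\in\operatorname{Ass}_SH^3_J(S)$. This is the kernel of the map $S\to k[t]/(\pi)$ that sends $x,y,X,Y,u,v$ to $0$ and $\tau$ to $t$. Since $S/PS=k[\tau]$, the kernel is $(P,\pi(\tau))S$. Its contraction to $R$ is a proper ideal containing the maximal ideal $P$, so it equals $P$. Non-associate $\pi$ give distinct primes, and there are infinitely many by Proposition~\ref{prop:hyper}.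

A polynomial ring is smooth and free over its coefficient ring, so $S_P=R_P[\tau]$ is flat over $R_P$. The fiber is $(R/P)[\tau]=k[\tau]$.
\end{proof}

\begin{remark}
By (L1) and (A2) the same primes, extended, are associated to the corresponding local cohomology module of $R_P[\tau]$, so the local ring $R_P$ also gives a counterexample. If $k$ is algebraic over a finite field, every nonzero element of an algebraic closure is a root of unity, and $\sigma_d(1)=d=0$ when $\operatorname{char}k$ divides $d$. So every monic irreducible $\pi\ne\tau$ divides some $\sigma_d$, and every closed point of the fiber $\mathbb A^1_k$ other than the origin is an associated prime.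
\end{remark}

In $R=G/FG$ the product of $xv-yu$ and $xv-Yu$ is zero. Neither factor is zero, since otherwise the other would be a unit of the domain $G$. To remove this reducibility we replace $F$ by $pq+F$ with two new variables and add $q$ to the ideal. The new equation is irreducible, the ring $R$ reappears as the locus $p=q=0$ of codimension two, and $E$ survives as a graded piece of the new local cohomology module.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Keep $C,F,H,E$ from Section~\ref{sec:hyper}. Use the setting of Section~\ref{sec:transfer} with $n=3$, $\mathbf u=(u,v,q)$, $\mathbf p=(p)$, the polynomial ring $C'=C[p,q]$ and $F'=pq+F$. Write $G'$, $B'=C'[t]/(F')$ and $E'=H^3_{(u,v,q)}(B')$ for the resulting objects. The component of largest weight of $F'$ is $pq$, so $\varepsilon=0$. By Lemma~\ref{lem:G}(a), $R'=G'/F'G'$, and $S'$, $J'$ are the ring $S$ and the ideal $J$ of this setting.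

\emph{$R'$ is a complete intersection domain.} The polynomial $F'$ has degree one in $p$, and its coefficients $q$ and $F$ are coprime, because $q$ is prime and does not divide $F$. So $F'$ is irreducible and $B'$ is a domain. Since $\varepsilon=0$, we have $F'C'[t]\cap G'=F'G'$ as in the proof of Lemma~\ref{lem:down}, so $R'\subseteq B'$ is a domain. As $G'$ is a hypersurface domain of dimension $7$, the two relations form a regular sequence and $\dim R'=6$.

\emph{$R'$ is normal.} By Serre's criterion it suffices to verify $(S_2)$, which says $\operatorname{depth}R'_{\mathfrak p}\ge\min(2,\dim R'_{\mathfrak p})$ for all primes $\mathfrak p$, and $(R_1)$, which says that $R'_{\mathfrak p}$ is regular when $\dim R'_{\mathfrak p}\le1$. A complete intersection is Cohen--Macaulay, which gives $(S_2)$. Let $f_1=xY-yX$ and $f_2=pq+(xv-yu)(xv-Yu)$. The partial derivatives of $f_1$ with respect to $x,y,X,Y,p,q$ are $Y,-X,-y,x,0,0$, and $\partial f_2/\partial p=q$, $\partial f_2/\partial q=p$. So the $2\times2$ minors of the Jacobian matrix include $\pm zq$ and $\pm zp$ for each $z\in\{x,y,X,Y\}$.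 If a prime $\mathfrak p$ does not contain some minor $\mu$, then $R'_\mu$ is smooth over $k$ by the Jacobian criterion and $R'_{\mathfrak p}$ is regular. A prime containing all minors contains $(x,y,X,Y)$ or $(p,q)$. Now $R'/(x,y,X,Y)=k[u,v,p,q]/(pq)$ has dimension $3$, and $R'/(p,q)$ is the ring $R$ of Theorem~\ref{thm:A}, of dimension $4$. In the affine domain $R'$ a prime $\mathfrak p$ of height $\le1$ has $\dim R'/\mathfrak p\ge5$, so it contains neither ideal. This proves $(R_1)$.

\emph{$E$ embeds in $E'$.} By (L3), $E'=H'/F'H'$ with $H'=\bigoplus_{i\ge0,\,j\ge1}H\,p^iq^{-j}$. Grade by $\deg p=1$, $\deg q=-1$ and degree $0$ on $C[t]$. Then $F'$ is homogeneous of degree $0$, and $hp^iq^{-j}$ has degree $i+j$. The part of degree $1$ of $H'$ is $Hq^{-1}$, since $i+j=1$ forces $i=0$ and $j=1$. On it $pq$ acts as zero, so $F'\cdot hq^{-1}=(Fh)q^{-1}$. The part of degree $1$ of $E'$ is therefore $Hq^{-1}/(FH)q^{-1}$, and $h\mapsto hq^{-1}$ induces an injective $C[t]$-linear map $\theta\colon E\to E'$. Its image is killed by $q$.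

\emph{$p$ is nilpotent on $\theta(E)$.} Modulo $F'$ we may trade $pq$ for $-F$, and $F$ is nilpotent on each element of $H$. Precisely, fix $h\in H$ and $l\ge1$, and put $a_i=F^ih\,p^{l-i}q^{-1-i}$ for $0\le i\le l$. For $0\le i\le l-1$,
\[
F'\cdot F^ih\,p^{l-1-i}q^{-2-i}=a_i+a_{i+1}.
\]
Hence $p^l\cdot hq^{-1}=a_0\equiv(-1)^la_l=(-1)^lF^lh\,q^{-1-l}$ modulo $F'H'$. Since $F\in(u,v)$ and $H$ is $(u,v)$-torsion, $F^lh=0$ for large $l$.

\emph{Conclusion.} Let $\pi$ be an irreducible factor of $\sigma_d$ and $\eta=(\sigma_d/\pi)\eta_d$. Then $\theta(\eta)\ne0$ is killed by $x,y,u,v,q,\pi(t)$ and by a power of $p$. The ideal $\mathfrak Q'=(x,y,u,v,p,q,\pi(t))B'$ is maximal with quotient $k[t]/(\pi)$, so $\mathfrak Q'\in\operatorname{Ass}_{B'}E'$ by (A3). Proposition~\ref{prop:transfer} shows that the kernel of $S'\to k[t]/(\pi)$, which is $(\mathfrak m,\pi(\tau))S'$, lies in $\operatorname{Ass}_{S'}H^4_{J'}(S')$. It contracts to the maximal ideal $\mathfrak m$, and infinitely many $\pi$ occur by Proposition~\ref{prop:hyper}.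
\end{proof}

\section{Bases of dimension at most one}\label{sec:dimone}

The modules $H^i_J(S)$ need not be finitely generated over $S$, but they carry an action of $R$-linear differential operators. We show that a module of finite length for this richer structure has finitely many associated primes, that finite length holds on the closed fiber by a growth estimate, and that one step of induction reaches $\dim R_P=1$. The notation of the previous sections is released.

\subsection{Reduction to a standard presentation}
By (L1) and (A2) we may replace $R\to S$ by the smooth map $R_P\to S_P$. So let $R$ be local with maximal ideal $P$, residue field $\kappa$ and $\dim R\le1$. A smooth map is standard smooth Zariski locally on the source \cite[section ``Smooth ring maps'']{stacks}: $\operatorname{Spec}S$ is covered by open sets $\operatorname{Spec}S_g$ in which $S_g$ has a presentation of the form \eqref{eq:standard} below. Finitely many of them suffice by quasi-compactness, and by (L1) and (A2) it is enough to treat each $S_g$. We thus assume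
\begin{equation}\label{eq:standard}
S=R[x_1,\dots,x_n,y_1,\dots,y_r]/(f_1,\dots,f_r),\qquad \det(\partial f_i/\partial y_j)\in S^\times .
\end{equation}
For $h\in S$ the ring $S_h$ has the same form with the same $x_i$: add a variable $y_{r+1}$ and the equation $y_{r+1}\tilde h-1$ for a lift $\tilde h$ of $h$. The new Jacobian matrix is block triangular with determinant $h\det(\partial f_i/\partial y_j)$, a unit of $S_h$.

\subsection{Divided power operators}
Derivations are not enough in characteristic $\ell>0$: the ideals $(x^{\ell})\supset(x^{2\ell})\supset\cdots$ of $\kappa[x]$ are all stable under $d/dx$. We use all Taylor coefficients instead, the analogues of $\frac1{\beta!}\partial^\beta$, which are defined in every characteristic. They are constructed from the lifting property of the \'etale map $R[x]\to S$.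

\begin{lemma}\label{lem:lift}
Let $T$ be an $R$-algebra that is complete for the $I$-adic topology, $\psi_0\colon S\to T/I$ an $R$-algebra map, and $a_i\in T$ lifts of the $\psi_0(x_i)$. There is exactly one $R$-algebra map $\psi\colon S\to T$ that lifts $\psi_0$ and sends $x_i$ to $a_i$.
\end{lemma}

\begin{proof}
Such maps correspond to vectors $b\in T^r$ that lift $\psi_0(y)$ and satisfy $f(a,b)=0$. For any lift $b$ the matrix $U=(\partial f_i/\partial y_j)(a,b)$ is invertible, since its determinant is a unit modulo $I$ and $T$ is complete. If $N\ge1$ and $c$ has entries in $I^N$, then $f(a,b+c)\equiv f(a,b)+Uc$ modulo $I^{N+1}$. So a solution $b$ modulo $I^N$ can be corrected to a solution modulo $I^{N+1}$ by $c=-U^{-1}f(a,b)$, and two solutions modulo $I^{N+1}$ that agree modulo $I^N$ agree modulo $I^{N+1}$. Induct on $N$ and pass to the limit.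
\end{proof}

Let $\Phi\colon S\to S[[\epsilon_1,\dots,\epsilon_n]]$ be the unique $R$-algebra map with $x_i\mapsto x_i+\epsilon_i$ that is the identity modulo $(\epsilon)$. Define $\partial^{[\beta]}\colon S\to S$ for $\beta\in\mathbb N^n$ by $\Phi(s)=\sum_\beta\partial^{[\beta]}(s)\epsilon^\beta$. These maps are $R$-linear, $\partial^{[0]}=1$, and $\partial^{[\beta]}(x^\alpha)=\binom\alpha\beta x^{\alpha-\beta}$, where $\binom\alpha\beta=\prod_i\binom{\alpha_i}{\beta_i}$. Moreover
\begin{equation}\label{eq:rules}
\partial^{[\beta]}(sm)=\sum_{\beta'+\beta''=\beta}\partial^{[\beta']}(s)\,\partial^{[\beta'']}(m),\qquad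
\partial^{[\beta]}\partial^{[\gamma]}=\binom{\beta+\gamma}{\beta}\partial^{[\beta+\gamma]}
\end{equation}
for $s,m\in S$. The first rule (Leibniz) says that $\Phi$ is multiplicative. For the second, the maps $s\mapsto\sum_{\beta,\gamma}\partial^{[\beta]}\partial^{[\gamma]}(s)\epsilon^\beta\epsilon'^\gamma$ and $s\mapsto\sum_\delta\partial^{[\delta]}(s)(\epsilon+\epsilon')^\delta$ are $R$-algebra maps $S\to S[[\epsilon,\epsilon']]$: the first applies $\Phi$ twice, and the second is $\Phi$ followed by a substitution. Both lift the identity and send $x$ to $x+\epsilon+\epsilon'$, so they agree by Lemma~\ref{lem:lift}; compare the coefficients of $\epsilon^\beta\epsilon'^\gamma$.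

Uniqueness gives two compatibilities. The two maps $S\to S_h[[\epsilon]]$ obtained from the maps $\Phi$ of $S$ and of $S_h$ coincide, so the operators commute with $S\to S_h$, and likewise with $S_h\to S_{hh'}$. The operators $\partial^{[\beta]}\otimes1$ on $S_h\otimes_R\kappa$ define a $\kappa$-algebra map with the properties that characterize $\Phi$, so they are the operators of the $\kappa$-algebra $S_h\otimes_R\kappa$, which has the form \eqref{eq:standard} over $\kappa$.

Let $\mathcal M$ be the category of $S$-modules $M$ equipped with $R$-linear maps $\partial^{[\beta]}\colon M\to M$ such that $\partial^{[0]}=1$ and \eqref{eq:rules} holds for $s\in S$, $m\in M$. Morphisms are the $S$-linear maps that commute with the operators. Kernels, images and cokernels inherit the operators, so $\mathcal M$ is abelian, and subobjects are the $S$-submodules stable under all $\partial^{[\beta]}$. For an $R$-module $N$, each $S_h\otimes_RN$ with the operators $\partial^{[\beta]}\otimes1$ is an object of $\mathcal M$. So the \v{C}ech complex of $S\otimes_RN$ on generators of $J$ is a complex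 in $\mathcal M$, functorial in $N$, and
\[
\mathcal H^i(N):=H^i_J(S\otimes_RN)
\]
is an object of $\mathcal M$. Since the rings $S_h$ are flat over $R$, a short exact sequence of $R$-modules gives a short exact sequence of complexes, hence a long exact sequence of the $\mathcal H^i$ in $\mathcal M$.

\begin{lemma}\label{lem:ass}
An object $M$ of finite length $l$ in $\mathcal M$ has at most $l$ associated primes over $S$.
\end{lemma}

\begin{proof}
Let $Q$ be an ideal of $S$. We first show that $Q^Nm=0$ implies $Q^{N+|\beta|}\partial^{[\beta]}m=0$, by induction on $b=|\beta|$; for $b=0$ there is nothing to prove. Let $s$ be a product of $N+b$ elements of $Q$. Then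
\[
0=\partial^{[\beta]}(sm)=s\,\partial^{[\beta]}m+\sum_{0\ne\beta'\le\beta}\partial^{[\beta']}(s)\,\partial^{[\beta-\beta']}m .
\]
By the Leibniz rule $\partial^{[\beta']}(s)$ is a sum of products in which at most $|\beta'|$ of the factors of $s$ have been changed, so it lies in $Q^{N+b-|\beta'|}$. By induction this ideal kills $\partial^{[\beta-\beta']}m$. Hence $s\,\partial^{[\beta]}m=0$, and $\Gamma_Q(M)$ is a subobject.

Let $M$ be simple and $Q,Q'\in\operatorname{Ass}M$. Then $\Gamma_Q(M)\neq0$, so $\Gamma_Q(M)=M$. If $Q'=\operatorname{Ann}m'$, then $Q^N\subseteq Q'$ for some $N$, so $Q\subseteq Q'$. By symmetry $Q=Q'$. The general case follows from (A1) and induction on $l$.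
\end{proof}

\subsection{A Bernstein inequality in all characteristics}
Let $\Lambda\subseteq\operatorname{End}_\kappa\kappa[x_1,\dots,x_n]$ be the span of the operators $x^\alpha\partial^{[\beta]}$. They are linearly independent: if $\sum_\gamma g_\gamma\partial^{[\gamma]}=0$ with $g_\gamma\in\kappa[x]$ not all zero, choose $\beta$ with $g_\beta\ne0$ and $|\beta|$ minimal, and evaluate at $x^\beta$ to get $g_\beta=0$. The rules \eqref{eq:rules} give
\begin{equation}\label{eq:product}
x^\alpha\partial^{[\beta]}\cdot x^{\alpha'}\partial^{[\beta']}=\sum_{\gamma\le\beta,\ \gamma\le\alpha'}\binom{\alpha'}{\gamma}\binom{\beta-\gamma+\beta'}{\beta'}x^{\alpha+\alpha'-\gamma}\partial^{[\beta-\gamma+\beta']} .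
\end{equation}
So $\Lambda$ is a ring. Let $\Lambda_j$ be the span of the $x^\alpha\partial^{[\beta]}$ with $|\alpha|+|\beta|\le j$. Then $\Lambda_a\Lambda_b\subseteq\Lambda_{a+b}$ and $\dim_\kappa\Lambda_j=\binom{2n+j}{2n}$. Any $\kappa[x]$-module with $\kappa$-linear operators satisfying $\partial^{[0]}=1$ and \eqref{eq:rules} also satisfies \eqref{eq:product}, so it is a $\Lambda$-module.

The next lemma implies that every nonzero $\Lambda$-module grows at least like $j^n$. A module that grows at most like $j^n$ then has room for only boundedly many nonzero subquotients.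

\begin{lemma}\label{lem:faithful}
Let $M$ be a $\Lambda$-module, $0\ne v\in M$ and $0\ne\delta\in\Lambda_j$. Then $\delta\Lambda_jv\ne0$.
\end{lemma}

\begin{proof}
Induct on $j$. For $j=0$, $\delta$ is a nonzero scalar. Let $j\ge1$ and suppose $\delta\Lambda_jv=0$.

Suppose first that some $x^\alpha\partial^{[\beta]}$ with $\beta_i>0$ occurs in $\delta$. The Leibniz rule gives $\partial^{[\beta]}x_i-x_i\partial^{[\beta]}=\partial^{[\beta-e_i]}$ if $\beta_i>0$, where $e_i$ is the $i$-th unit vector, and $0$ if $\beta_i=0$. So $\delta'=\delta x_i-x_i\delta$ is a nonzero element of $\Lambda_{j-1}$. For $w\in\Lambda_{j-1}v$ both $w$ and $x_iw$ lie in $\Lambda_jv$, so $\delta'w=0$. This contradicts the induction hypothesis.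

Otherwise $\delta$ is multiplication by a polynomial $g\neq 0$ of degree $\le j$. Choose $\beta$ with $|\beta|=\deg g$ such that $x^\beta$ has a coefficient $c\ne0$ in $g$; then $\partial^{[\beta]}(g)=c$. By \eqref{eq:rules}, in $\Lambda$ we have
\[
\sum_{\beta'\le\beta}(-1)^{|\beta'|}\partial^{[\beta-\beta']}\,g\,\partial^{[\beta']}
=\sum_{\gamma\le\beta}\partial^{[\gamma]}(g)\Bigl(\sum_{\beta'\le\beta-\gamma}(-1)^{|\beta'|}\binom{\beta-\gamma}{\beta'}\Bigr)\partial^{[\beta-\gamma]}=\partial^{[\beta]}(g),
\]
because the inner sum is $\prod_i(1-1)^{\beta_i-\gamma_i}$, which vanishes unless $\gamma=\beta$. Each $\partial^{[\beta']}v$ lies in $\Lambda_jv$ and is killed by $g$. Hence $cv=0$, a contradiction.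
\end{proof}

\begin{lemma}\label{lem:length}
Let $M$ be a $\Lambda$-module that is the union of $\kappa$-subspaces $M_0\subseteq M_1\subseteq\cdots$ with $\Lambda_aM_j\subseteq M_{a+j}$ and $\dim_\kappa M_j\le c_1(j+1)^n$ for a constant $c_1$. Then $M$ has finite length.
\end{lemma}

\begin{proof}
Let $0=N_0\subsetneq\dots\subsetneq N_l=M$ be a chain of submodules. Filter $N_i/N_{i-1}$ by the images of the $M_j\cap N_i$, and let $d_i(j)$ be their dimensions; then $\sum_id_i(j)=\dim M_j$. Choose $0\ne v_i\in N_i/N_{i-1}$ and $j_0$ such that all $v_i$ lie in level $j_0$. By Lemma~\ref{lem:faithful} the map $\Lambda_j\to\operatorname{Hom}_\kappa(\Lambda_jv_i,\Lambda_{2j}v_i)$ is injective, and both $\Lambda_jv_i$ and $\Lambda_{2j}v_i$ lie in level $j_0+2j$. So $d_i(j_0+2j)^2\ge\binom{2n+j}{2n}\ge j^{2n}/(2n)!$. Summing the square roots over $i$ gives $l\,j^n/\sqrt{(2n)!}\le c_1(j_0+2j+1)^n$ for all $j\geq1$. Dividing by $j^n$ and letting $j\to\infty$ gives $l\le2^nc_1\sqrt{(2n)!}$, a bound independent of the chain.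
\end{proof}

\subsection{The closed fiber}

\begin{lemma}\label{lem:fiber}
Let $A=\kappa[x,y]/(f_1,\dots,f_r)$ have the form \eqref{eq:standard} over $\kappa$. Then $A$ has finite length as a $\Lambda$-module.
\end{lemma}

\begin{proof}
Let $A\neq0$, and let $A_{\le m}$ be the span of the products of at most $m$ of the generators $x_i,y_j$. We must bound the size of $A_{\le m}$, and we must show that $\partial^{[\beta]}$ raises the level by an amount that is linear in $|\beta|$.

\emph{Size.} The module of differentials $\Omega_{A/\kappa[x]}$ is the cokernel of $(\partial f_i/\partial y_j)$, hence zero. Let $\mathfrak q$ be a prime of $A$, $K$ the fraction field of $A/\mathfrak q$ and $K_0\subseteq K$ the subfield generated by $\kappa$ and the $x_i$. Then $\Omega_{K/K_0}=0$. For a finitely generated field extension $\dim_K\Omega_{K/K_0}$ is at least the transcendence degree, so $K$ is algebraic over $K_0$. Hence $e:=\dim A\le n$. By Noether normalization $A=\sum_{\nu=1}^N\kappa[z]a_\nu$ with $z=(z_1,\dots,z_e)$ and $a_1=1$. Choose $c'$ such that each product of a generator $x_i$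 or $y_j$ with some $a_\nu$ is a combination of the $a_\mu$ with coefficients of degree $\le c'$ in $z$. Then $A_{\le m}\subseteq\sum_\nu\kappa[z]_{\le c'm}a_\nu$, so $\dim_\kappa A_{\le m}\le N\binom{c'm+e}{e}=O((m+1)^n)$.

\emph{Levels.} Write $\Phi(y)=y+\theta$, where $\theta=(\theta_1,\dots,\theta_r)$ and $\theta_i=\sum_{\beta\ne0}\theta_{i,\beta}\epsilon^\beta$ with $\theta_{i,\beta}=\partial^{[\beta]}(y_i)$. Expand
\[
0=f(x+\epsilon,y+\theta)=\sum_{a,b}f_{ab}\,\epsilon^a\theta^b,\qquad f_{ab}\in A^r ,
\]
a finite sum over multi-indices $a,b$. Here $f_{00}=0$, and the terms with $a=0$, $|b|=1$ add up to $U\theta$ with $U=(\partial f_i/\partial y_j)$. Multiplying by $U^{-1}$ we obtain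
\[
\theta=\sum_{|a|\ge1\ \text{or}\ |b|\ge2}q_{ab}\,\epsilon^a\theta^b,\qquad q_{ab}=-U^{-1}f_{ab}.
\]
Choose $c_0\ge1$ such that the entries of all $q_{ab}$ lie in $A_{\le c_0}$. We claim that $\theta_{i,\beta}\in A_{\le c_0(2|\beta|-1)}$ for $|\beta|\ge1$; the term $-1$ is what absorbs the factor $q_{ab}$ in the induction. The coefficient of $\epsilon^\beta$ on the right is a sum of products of an entry of $q_{ab}$ with $\theta_{i_1,\beta_1}\cdots\theta_{i_l,\beta_l}$, where $l=|b|$, all $|\beta_\nu|\ge1$, and $|a|+\sum_\nu|\beta_\nu|=|\beta|$. Since $|a|\ge1$ or $l\ge2$, all $|\beta_\nu|<|\beta|$ and $2|a|+l\ge2$. By induction on $|\beta|$ such a product has level at most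
\[
c_0+c_0\sum_\nu(2|\beta_\nu|-1)=c_0\bigl(1+2|\beta|-2|a|-l\bigr)\le c_0(2|\beta|-1).
\]
Put $c=2c_0$. Every generator $g$ satisfies $\partial^{[\beta]}(g)\in A_{\le1+c|\beta|}$ for all $\beta$, since $\partial^{[\beta]}(x_i)\in\{x_i,1,0\}$. The Leibniz rule for a product of at most $m$ generators gives $\partial^{[\beta]}A_{\le m}\subseteq A_{\le m+c|\beta|}$. So $x^\alpha\partial^{[\beta]}A_{\le cj}\subseteq A_{\le c(j+|\alpha|+|\beta|)}$, and $M_j=A_{\le cj}$ satisfies the hypotheses of Lemma~\ref{lem:length}.
\end{proof}

\begin{corollary}\label{cor:finlength}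
If $N$ is an $R$-module of finite length, then $\mathcal H^i(N)$ has finite length in $\mathcal M$ for all $i$.
\end{corollary}

\begin{proof}
The object $\mathcal H^i(\kappa)$ is a subquotient in $\mathcal M$ of a finite direct sum of rings $S_h\otimes_R\kappa$. A subobject of $S_h\otimes_R\kappa$ is stable under $\kappa$, the $x_i$ and the $\partial^{[\beta]}$, so it is a $\Lambda$-submodule. By Lemma~\ref{lem:fiber} chains of subobjects have bounded length. This settles $N=\kappa$. For $N\neq0$ choose an exact sequence $0\to N'\to N\to\kappa\to0$, use the exact sequence $\mathcal H^i(N')\to\mathcal H^i(N)\to\mathcal H^i(\kappa)$, and induct on the length of $N$.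
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}
Let $N_0=\Gamma_P(R)$ and $N=R/N_0$. The ideal $N_0$ is finitely generated and $P$-torsion, so it has finite length. In the exact sequence
\[
\mathcal H^i(N_0)\to\mathcal H^i(R)\to\mathcal H^i(N)
\]
the image of the first map is a quotient in $\mathcal M$ of an object of finite length (Corollary~\ref{cor:finlength}), so it has finitely many associated primes by Lemma~\ref{lem:ass}. Since $\mathcal H^i(R)=H^i_J(S)$, it suffices by (A1) to show that only finitely many primes in $\operatorname{Ass}_S\mathcal H^i(N)$ lie over $P$.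

If $N=0$ we are done. Otherwise $\Gamma_P(N)=0$, so $P\notin\operatorname{Ass}_RN$, and by prime avoidance there is $g\in P$ that is a nonzerodivisor on $N$. Then $\dim N/gN=\dim N-1\le0$, so $N/gN$ has finite length. This is the only place where $\dim R\le1$ is used. The sequence $0\to N\xrightarrow{g}N\to N/gN\to0$ gives an exact sequence in $\mathcal M$
\[
\mathcal H^{i-1}(N/gN)\to\mathcal H^i(N)\xrightarrow{\ g\ }\mathcal H^i(N).
\]
So $\ker g$ is a quotient of an object of finite length, and $\operatorname{Ass}_S(\ker g)$ is finite. If $Q=\operatorname{Ann}_Sm$ with $m\in\mathcal H^i(N)$ is a prime lying over $P$, then $gm=0$, so $m\in\ker g$ and $Q\in\operatorname{Ass}_S(\ker g)$. \qed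

\begin{remark}
Finite length in $\mathcal M$ passes to quotients, and (A1) gives no such statement for finiteness of associated primes. If $\dim R=2$, then $N/gN$ can have dimension one. The argument above then bounds only the associated primes over $P$ of $\mathcal H^{i-1}(N/gN)$, and this gives no bound for its quotient $\ker g$. For this reason the induction does not continue.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Support of local cohomology modules over hypersurfaces and rings with FFRT},
\texttt{https://www.intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak mrl/\allowbreak 2017/\allowbreak 0024/\allowbreak 0002/\allowbreak MRL-2017-0024-0002-a007.pdf}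

\bibitem{stacks}
\emph{Stacks Project}, section ``Smooth ring maps''.

\end{thebibliography}
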